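\title{Sets of integers avoiding three differences}

\begin{abstract}
For a finite set $M$ of positive integers, let $\mu(M)$ be the supremum of the upper densities of sets of nonnegative integers in which no two elements differ by an element of $M$, and let $d(M)=\sup_x\min_{m\in M}\|xm\|$, where $\|\cdot\|$ is the distance to the nearest integer. Rotations of the circle give $\mu(M)\ge d(M)$. We prove the conjecture of Haralambis that $\mu(M)=d(M)$ when $|M|=3$. For $M=\{a,b,c\}$ with $\gcd(a,b,c)=1$, an interval of $a+b+c$ consecutive integers, with edges joining integers at distance $a$, $b$ or $c$, is a quadrangulation of the torus. The edges missed by a set avoiding $M$ carry an integer-valued height function, whose periods bound the set on a short interval and at the same time bound $d(M)$ from below. We also obtain a uniform bound on finite intervals, an explicit formula for $d(M)$, the equality $\chi_f=\chi_c=1/d(M)$ for the distance graph of $M$, and a version for abelian groups of rank one.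
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $M$ be a nonempty set of positive integers, the forbidden differences. A set $S$ of integers is an \emph{$M$-set} if $s-s'\notin M$ for all $s,s'\in S$. How dense can an $M$-set be? For a set $S$ of nonnegative integers let $S(n)$ be the number of $s\in S$ with $s\le n$, let $\bar\delta(S)=\limsup_{n\to\infty}S(n)/n$ be its upper asymptotic density, and put
\[
\mu(M)=\sup\bigl\{\bar\delta(S):\ S \text{ an $M$-set of nonnegative integers}\bigr\}.
\]
If $m\in M$, then $S$ and $S+m$ are disjoint, so $\mu(M)\le\frac12$. Equality holds when all elements of $M$ are odd, since the even numbers then form an $M$-set.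

The even numbers are the simplest instance of a general construction. Fix a real number $x$ and send the integer $z$ to the point $xz$ of the circle $\mathbb R/\mathbb Z$. Write $\|y\|$ for the distance from $y$ to the nearest integer. If $\|xm\|\ge\delta$ for all $m\in M$, then two integers that land in the same half-open arc of length $\delta$ cannot differ by an element of $M$, and an average arc of length $\delta$ catches a proportion $\delta$ of the integers. For a finite set $M=\{m_1,\dots,m_n\}$ the best that this construction gives is
\[
d(M)=\sup_{x\in(0,1)}\ \min_i\|xm_i\|=\max_{x\in\mathbb R}\ \min_i\|xm_i\|;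
\]
the two expressions agree because $\min_i\|xm_i\|$ is continuous, has period $1$ and vanishes at $0$, and $d(M)>0$ because the function is positive at irrational $x$. The following facts are known: $\mu(M)\ge d(M)$ for every finite nonempty $M$; $\mu(M)=d(M)$ whenever $|M|\le2$; and there are sets $M$ with $|M|=4$ for which $\mu(M)\ne d(M)$. This leaves three differences, and Haralambis conjectured that rotations are still optimal in that case; see \cite{MB} for the problem. We prove the conjecture.

\begin{theorem}\label{thm:main}
If $|M|=3$, then $\mu(M)=d(M)$.
\end{theorem}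

By the third fact above, the cardinality $3$ is best possible. The theorem follows from a bound on short intervals. From now on $M$-sets are arbitrary subsets of $\mathbb Z$, which only strengthens upper bounds, and for integers $s\le t$ the interval $[s,t)$ is the set of integers $z$ with $s\le z<t$ whenever we count points of a set in it.

\begin{theorem}[local bound]\label{thm:local}
Let $M=\{m_1,m_2,m_3\}$ be a set of three positive integers with $\gcd(m_1,m_2,m_3)=1$. For every $M$-set $S\subset\mathbb Z$ and every $t\in\mathbb Z$ there are $i<j$ such that, with $\ell=m_i+m_j$,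
\[
|S\cap[t,t+\ell)|\le d(M)\,\ell .
\]
\end{theorem}

Laying such intervals end to end gives Theorem~\ref{thm:main} with an explicit error term. To state the consequences we recall three definitions. The \emph{upper Banach density} of $S\subset\mathbb Z$ is $\limsup_{n\to\infty}\max_{t}|S\cap[t,t+n)|/n$. The \emph{circular chromatic number} $\chi_c$ of a graph is the infimum of the $r>0$ for which the vertices can be mapped to a circle of length $r$ so that adjacent vertices are at arc distance at least $1$. The \emph{fractional chromatic number} $\chi_f$ is the infimum of the ratios $p/p'$ for which every vertex can be given a set of $p'$ colors out of $p$ so that adjacent vertices get disjoint sets.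

\begin{theorem}\label{thm:strong}
Let $M=\{m_1,m_2,m_3\}=\{a,b,c\}$ with $a<b<c$, let $g=\gcd(a,b,c)$ and $d=d(M)$.
\begin{enumerate}
\item[(i)] Let $\alpha(n)$ be the maximum size of an $M$-set contained in $n$ consecutive integers. Then $dn\le\alpha(n)\le d\,(n+b+c-g)$ for all $n\ge1$. In particular, the upper Banach density of every $M$-set is at most $d$.
\item[(ii)] With $q$ running over all triples of odd integers,
\[
\mu(M)=d(M)=\frac12\Bigl(1-\min_{q}\ \max_{i<j}\frac{|q_im_j-q_jm_i|}{m_i+m_j}\Bigr).
\]
\item[(iii)] The graph on $\mathbb Z$ in which $u,v$ are adjacent if and only if $|u-v|\in M$ has $\chi_f=\chi_c=1/d(M)$.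
\end{enumerate}
\end{theorem}

The proof of the local bound uses the group $\mathbb Z$ only through its three generators and its order, and it applies without extra work to groups such as $\mathbb Z\times\mathbb Z/r\mathbb Z$. There the rotations $z\mapsto xz$ are replaced by characters, that is, homomorphisms to $\mathbb R/\mathbb Z$.

\begin{theorem}[groups of rank one]\label{thm:group}
Let $A$ be an abelian group generated by $g_1,g_2,g_3$ (not necessarily distinct), and let $h\colon A\to\mathbb Z$ be a surjective homomorphism with finite kernel $K$ and $m_i:=h(g_i)>0$ for $i=1,2,3$. Let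
\[
d_A=\max_{\chi\in\operatorname{Hom}(A,\mathbb R/\mathbb Z)}\ \min_i\|\chi(g_i)\|.
\]
If $S\subset A$ and $s-s'\notin\{g_1,g_2,g_3\}$ for all $s,s'\in S$, then for each $t\in\mathbb Z$ there are $i<j$ with
\begin{equation}\label{eq:grouplocal}
|S\cap h^{-1}[t,t+m_i+m_j)|\le d_A\,|K|\,(m_i+m_j).
\end{equation}
Consequently the supremum of $\limsup_n|S\cap h^{-1}[0,n)|/(|K|n)$ over such $S$ equals $d_A$.
\end{theorem}

The maximum defining $d_A$ exists because $\chi\mapsto(\chi(g_1),\chi(g_2),\chi(g_3))$ identifies the characters with a closed subgroup of $(\mathbb R/\mathbb Z)^3$. For $A=\mathbb Z$, $g_i=m_i$ and $h$ the identity, the characters are the maps $z\mapsto xz$, so $d_A=d(M)$ and \eqref{eq:grouplocal} is Theorem~\ref{thm:local}. We therefore prove the local bound once, in the form \eqref{eq:grouplocal}.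

The difficulty in Theorem~\ref{thm:main} is that an arbitrary $M$-set has no visible relation to any rotation. The proof builds a rotation from the set. Section~\ref{sec:small} treats two differences and then carries out the whole construction by hand for $M=\{1,2,3\}$. Section~\ref{sec:lattice} shows how an integer-valued homomorphism $\lambda$ on the lattice of relations among the generators produces a character, which is good when $\lambda$ is small. Section~\ref{sec:torus} constructs the torus, and Section~\ref{sec:height} extracts from $S$ a homomorphism $\lambda$ which is small where $S$ is dense. Section~\ref{sec:density} passes from short intervals to densities.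

\section{Rotations, cycles and a first torus}\label{sec:small}

\subsection{The lower bound}
We record the rotation construction in the generality needed for all the theorems.

\begin{lemma}\label{lem:rotation}
Let $A$ be an abelian group, $G\subset A$ a finite nonempty set, $\chi\colon A\to\mathbb R/\mathbb Z$ a homomorphism and $\delta=\min_{g\in G}\|\chi(g)\|$. For $y\in[0,1)$ let $S_y$ be the set of $a\in A$ such that $\chi(a)+y$ lies in the arc $[0,\delta)$ of $\mathbb R/\mathbb Z$.
\begin{enumerate}
\item[(a)] No two elements of $S_y$ differ by an element of $G$.
\item[(b)] For every finite set $B\subset A$ there is $y$ with $|S_y\cap B|\ge\delta|B|$.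
\item[(c)] For every sequence of finite nonempty sets $B_n\subset A$ there is $y$ with $\limsup_n|S_y\cap B_n|/|B_n|\ge\delta$.
\end{enumerate}
\end{lemma}

\begin{proof}
If $a,a'\in S_y$, then $\chi(a-a')$ is congruent to a difference of two numbers in $[0,\delta)$, so $\|\chi(a-a')\|<\delta$ and $a-a'\notin G$. For fixed $a$ the set of $y$ with $a\in S_y$ has measure $\delta$, so $\int_0^1|S_y\cap B|\,dy=\delta|B|$, which gives (b). The functions $\rho_n(y)=|S_y\cap B_n|/|B_n|$ take values in $[0,1]$ and have integral $\delta$. Fatou's lemma applied to $1-\rho_n\ge0$ gives $\int_0^1\limsup_n\rho_n\,dy\ge\limsup_n\int_0^1\rho_n\,dy=\delta$, which gives (c).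
\end{proof}

With $A=\mathbb Z$, $G=M$, $\chi(z)=xz$ for an optimal $x$, and $B_n=[0,n+1)$, part (c) is the inequality $\mu(M)\ge d(M)$.

For $|M|\ge2$ the number $d(M)$ is found by a finite computation:
\begin{equation}\label{eq:finite}
d(M)=\max_{j\ne l}\ \max_{1\le p\le (m_j+m_l)/2}\ \min_i\Bigl\|\frac{p\,m_i}{m_j+m_l}\Bigr\|.
\end{equation}
Indeed, let $x$ be optimal and $d=d(M)$. If $d=\frac12$, then $xm_i\equiv\frac12\pmod1$ for all $i$. If $d<\frac12$, the functions $\|xm_i\|$ that attain the minimum are linear near $x$, and they cannot all be increasing or all decreasing, so $xm_j\equiv d$ and $xm_l\equiv-d$ for some $j\neq l$. In both cases $x(m_j+m_l)\in\mathbb Z$ for some $j\ne l$, and the symmetries $x\mapsto x+1$, $x\mapsto-x$ bring the numerator into the stated range. So the sums $m_j+m_l$ of Theorem~\ref{thm:local} already appear on the side of the lower bound.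

\subsection{Two differences}\label{ss:two}
Let $M=\{a,b\}$ with $\gcd(a,b)=1$ and $\ell=a+b$. On $[0,\ell)$ step from $z$ to $z+a$ if $z<b$, and to $z-b$ if $z\ge b$. This is the map $z\mapsto z+a\bmod\ell$, a single cycle through all $\ell$ points, and each of its $\ell$ edges joins two integers that differ by $a$ or $b$. Call an edge \emph{touched} if one of its ends lies in the $M$-set $S$, and \emph{empty} otherwise. No edge has both ends in $S$ and each point lies on two edges, so
\[
\text{number of empty edges}=\ell-2\,|S\cap[0,\ell)| .
\]
The left side is nonnegative and has the parity of $\ell$, so every interval of length $\ell$ contains at most $\lfloor\ell/2\rfloor$ points of $S$. On the other hand, choose $p$ with $pa\equiv\lfloor\ell/2\rfloor\pmod\ell$; then $pb\equiv-pa$, and $x=p/\ell$ gives $d(M)\ge\lfloor\ell/2\rfloor/\ell$. Hence $\mu(M)=d(M)=\lfloor\ell/2\rfloor/\ell$.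

With three differences each pair gives such a system of edges, but parity alone is too weak. For $M=\{1,2,3\}$ formula \eqref{eq:finite} gives $d(M)=\frac14$, while the three pairs give the upper bounds $\frac13,\frac12,\frac25$. Theorem~\ref{thm:local} says that for some pair the number of empty edges is at least $(1-2d)\ell$, and this requires an integer invariant, not a residue modulo $2$. Moreover the pair has to depend on $S$.

\begin{example}\label{ex:156}
Let $M=\{1,5,6\}$. In \eqref{eq:finite} the denominators $6,7,11$ give the values $0,\frac27,\frac3{11}$, so $d(M)=\frac27$, and Theorem~\ref{thm:local} asserts that $S$ has at most $1$, $2$ or $3$ points in $[0,6)$, $[0,7)$ or $[0,11)$ respectively. The $M$-set $\{0,2,4\}$ satisfies only the third bound, and the $M$-set $\{0,3,7,10\}$ only the second.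
\end{example}

\subsection{The method for $M=\{1,2,3\}$}\label{ss:123}
Here $\mu(M)=\frac14$ is immediate, since four consecutive integers contain at most one point of $S$; the case is small enough to display every object of the proof. To couple the three cycles we place them in one graph, on the interval $[0,6)$ of length $1+2+3$. Let $(z,i)$ be the edge from $z$ to $z+i$. There are $5+4+3=12$ edges with both ends in $[0,6)$. For $i<j$ let $Q_{ij}(z)$ be the square with vertices $z$, $z+i$, $z+i+j$, $z+j$ in cyclic order. Six squares fit into $[0,6)$:
\[
Q_{12}(0),\quad Q_{12}(1),\quad Q_{12}(2),\quad Q_{13}(0),\quad Q_{13}(1),\quad Q_{23}(0).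
\]
Figure~\ref{fig:123} shows them. Each edge lies on two squares, and the closed surface so obtained is a torus, in agreement with the count $6-12+6=0$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x={(1.04cm,-0.6cm)},y={(-1.04cm,-0.6cm)},z={(0cm,1.2cm)},
 every node/.style={circle,draw,fill=white,inner sep=1.5pt}]
\draw[gray] (0,0,0)--(3,0,0)--(3,1,0)--(0,1,0)--cycle (1,0,0)--(1,1,0) (2,0,0)--(2,1,0);
\draw[gray] (0,0,0)--(0,0,1)--(2,0,1)--(2,0,0) (1,0,0)--(1,0,1) (0,1,0)--(0,1,1)--(0,0,1);
\draw[very thick] (1,0,0)--(3,0,0)--(3,1,0) (1,0,0)--(1,1,0)--(0,1,0)--(0,1,1)--(0,0,1) (2,0,0)--(2,0,1);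
\draw[dashed,->] (0.5,1,0)--(1,0.5,0)--(1.5,0,0)--(2,0,0.5);
\draw[dashed,->] (0,1,0.5)--(0,0.5,1);
\draw[dashed,->] (3,0.5,0)--(2.5,0,0);
\node[fill=black,text=white] at (0,0,0) {$0$};
\node[fill=black,text=white] at (1,0,1) {$4$};
\node[fill=black,text=white] at (2,1,0) {$4$};
\node at (1,0,0) {$1$}; \node at (2,0,0) {$2$}; \node at (3,0,0) {$3$};
\node at (0,1,0) {$2$}; \node at (1,1,0) {$3$}; \node at (3,1,0) {$5$};
\node at (0,0,1) {$3$}; \node at (2,0,1) {$5$}; \node at (0,1,1) {$5$};
\end{tikzpicture}
\caption{The graph on $\{0,\dots,5\}$ with edges joining integers at distance $1$, $2$ or $3$, cut open into its six squares. Gluing the boundary edges that have the same two labels gives a torus. Black vertices form the set $\{0,4\}$; thick edges have no black end; the dashed arrows join up to one closed curve that crosses each thick edge once and no other edge.}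
\label{fig:123}
\end{figure}

Take $S\cap[0,6)=\{0,4\}$. Five edges are empty: $(1,1)$, $(2,1)$, $(1,2)$, $(3,2)$, $(2,3)$. We look for numbers $c(z,i)$, equal to $\pm1$ on empty edges and to $0$ on touched edges, such that the two paths from the lowest to the highest vertex of each square have the same sum:
\[
c(z,i)+c(z+i,j)=c(z,j)+c(z+j,i).
\]
The square $Q_{13}(0)$ has no empty edge, and the other five squares, in the order listed, give
\[
c(1,2)=c(2,1),\quad c(1,1)=c(1,2),\quad c(3,2)=-c(2,1),\quad c(2,3)=-c(1,1),\quad c(2,3)=c(3,2).
\]
These five conditions form a cycle, and they are consistent: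
\[
c(1,1)=c(1,2)=c(2,1)=1,\qquad c(3,2)=c(2,3)=-1 .
\]
The figure explains why. The empty edges are crossed by an oriented closed curve, and $c(z,i)$ is $+1$ or $-1$ according as the curve crosses the edge, directed from $z$ to $z+i$, from right to left or from left to right. The curve leaves every square that it enters.

Now add $c$ along the three cycles of Section~\ref{ss:two}, reversing the sign on edges traversed downward:
\[
\begin{array}{lll}
0\to1\to2\to0: & \lambda_{12}=c(0,1)+c(1,1)-c(0,2) &=1,\\
0\to1\to2\to3\to0: & \lambda_{13}=c(0,1)+c(1,1)+c(2,1)-c(0,3) &=2,\\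
0\to2\to4\to1\to3\to0: & \lambda_{23}=c(0,2)+c(2,2)-c(1,3)+c(1,2)-c(0,3) &=1.
\end{array}
\]
Only empty edges contribute, so $|\lambda_{ij}|\le\ell-2|S\cap[0,\ell)|$ with $\ell=i+j$, and $\lambda_{ij}\equiv\ell\pmod 2$. The new information is the relation $3\lambda_{12}-2\lambda_{13}+\lambda_{23}=0$. We shall see that signs $c$ exist for every $S$ and that this relation always holds. It yields the local bound: either $|\lambda_{13}|\ge2$, and then $|S\cap[0,4)|\le1$; or $\lambda_{13}=0$, and then $|\lambda_{23}|=3|\lambda_{12}|\ge3$ because $\lambda_{12}$ is odd, so that $|S\cap[0,5)|\le1<\frac54$.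

Three things remain to be done in general: to see the $\lambda_{ij}$ as values of one homomorphism and relate their size to $d$; to construct the torus; and to construct the signs.

\section{From the lattice of relations to a character}\label{sec:lattice}

In Sections~\ref{sec:lattice}--\ref{sec:height} we work in the setting of Theorem~\ref{thm:group}. A reader interested in Theorem~\ref{thm:main} alone may take $A=\mathbb Z$, $g_i=m_i$, $h$ the identity and $|K|=1$. We call $S\subset A$ \emph{admissible} if $s-s'\notin\{g_1,g_2,g_3\}$ for all $s,s'\in S$, and we write $A[s,t)=h^{-1}[s,t)$, a set of $|K|(t-s)$ elements because $h$ is onto.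

A closed walk in $A$ with steps $\pm g_i$ records a relation among the generators: the net numbers of steps in the three directions. Let $e_1,e_2,e_3$ be the standard basis of $\mathbb Z^3$, let $m=(m_1,m_2,m_3)$, $N=m_1+m_2+m_3$, $\mathbf 1=(1,1,1)$, and define
\[
\Phi\colon\mathbb Z^3\to A,\ \ e_i\mapsto g_i,\qquad \varphi=h\circ\Phi=\langle m,\cdot\rangle,\qquad \sigma=\langle\mathbf 1,\cdot\rangle,\qquad L=\ker\Phi .
\]
Since the $g_i$ generate $A$, the map $\Phi$ induces an isomorphism $\mathbb Z^3/L\cong A$. It maps $\ker\varphi$ onto $K$ with kernel $L$, so $L$ has index $|K|$ in $\ker\varphi$. Hence $L$ is a lattice of rank $2$ spanning the plane $P=m^\perp\subset\mathbb R^3$. For $i<j$ put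
\[
v_{ij}=m_je_i-m_ie_j\in\ker\varphi,\qquad \ell_{ij}=m_i+m_j .
\]
For $A=\mathbb Z$ the vector $v_{ij}$ lies in $L$ and is the relation recorded by the steps of Section~\ref{ss:two}: $m_j$ steps up by $m_i$ and $m_i$ steps down by $m_j$.

A homomorphism $\lambda\colon L\to\mathbb Z$ extends uniquely to a linear form on $P$, again called $\lambda$. We say that $\nu\in\mathbb R^3$ \emph{represents} $\lambda$ if $\lambda(v)=\langle\nu,v\rangle$ for $v\in P$. Such $\nu$ exist, $\nu+sm$ represents $\lambda$ as well for every real $s$, and $\lambda(v_{ij})=\nu_im_j-\nu_jm_i$. Put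
\[
\|\lambda\|=\max_{i<j}\frac{|\lambda(v_{ij})|}{\ell_{ij}},
\]
and call $\lambda$ \emph{odd} if $\lambda(v)\equiv\sigma(v)\pmod2$ for all $v\in L$. A walk recording $v$ has length congruent to $\sigma(v)$ modulo $2$, so oddness is the parity condition of Section~\ref{ss:two}, imposed on all closed walks at once. The identity
\begin{equation}\label{eq:relation}
m_3v_{12}-m_2v_{13}+m_1v_{23}=0
\end{equation}
shows that the numbers $\lambda(v_{ij})$ satisfy the relation observed in Section~\ref{ss:123}.

The ideal character would send each $g_i$ to $\frac12$. We therefore look for characters with $\chi(g_i)=\frac12(1-\nu_i)$ and $\nu$ small; the condition that these values respect the relations in $L$ turns out to be that $\nu$ represents an odd homomorphism.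

\begin{lemma}\label{lem:character}
If $\lambda\colon L\to\mathbb Z$ is an odd homomorphism with $\|\lambda\|\le1$, then $d_A\ge\frac12(1-\|\lambda\|)$.
\end{lemma}

\begin{proof}
Let $\kappa=\|\lambda\|$ and let $\nu^0$ represent $\lambda$. We first find $s\in\mathbb R$ with $|\nu^0_i+sm_i|\le\kappa$ for all $i$, that is, a common point of the real intervals
\[
I_i=\Bigl[\frac{-\kappa-\nu^0_i}{m_i},\ \frac{\kappa-\nu^0_i}{m_i}\Bigr],\qquad i=1,2,3 .
\]
Closed intervals have a common point if and only if every left endpoint is at most every right endpoint. The left endpoint of $I_j$ is at most the right endpoint of $I_i$ if and only if $\nu^0_im_j-\nu^0_jm_i\le\kappa(m_i+m_j)$. For $i=j$ this holds because $\kappa\ge0$. For a pair $i<j$, this inequality and the one with $i,j$ exchanged say together that $|\lambda(v_{ij})|\le\kappa\ell_{ij}$, which holds by the definition of $\kappa$.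

So $\nu=\nu^0+sm$ represents $\lambda$ and $|\nu_i|\le\kappa\le1$. Put $\theta=\frac12(\mathbf 1-\nu)$. For $v\in L$ we have $\langle\theta,v\rangle=\frac12(\sigma(v)-\lambda(v))\in\mathbb Z$, because $\lambda$ is odd. Hence $v\mapsto\langle\theta,v\rangle\bmod1$ vanishes on $L$ and defines a character $\chi$ of $\mathbb Z^3/L\cong A$ with $\chi(g_i)=\theta_i\bmod 1$. For $|\nu_i|\le1$ the number $\frac12(1-\nu_i)$ lies in $[0,1]$ at distance $\frac12|\nu_i|$ from $\frac12$, so $\|\chi(g_i)\|=\frac12(1-|\nu_i|)\ge\frac12(1-\kappa)$.
\end{proof}

For the values $\lambda_{12}=1$, $\lambda_{13}=2$, $\lambda_{23}=1$ found in Section~\ref{ss:123} we have $\|\lambda\|=\max(\frac13,\frac24,\frac15)=\frac12$. The vector $\nu=(\frac12,0,-\frac12)$ represents $\lambda$, and $\theta=(\frac14,\frac24,\frac34)$: the set $\{0,4\}$ has produced the optimal rotation $x=\frac14$.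

\section{The stepped surface}\label{sec:torus}

We want to study the graph on $A[0,N)$ with edges from $a$ to $a+g_i$. Its closed walks are best understood after unrolling it to $\mathbb Z^3$. Let
\[
V=\{w\in\mathbb Z^3:\ 0\le\varphi(w)<N\}.
\]
An \emph{edge} is a segment from $w$ to $w+e_i$ with both ends in $V$. For $\{i,j,k\}=\{1,2,3\}$ let $Q(w;i,j)=w+[0,1]e_i+[0,1]e_j$ be the unit lattice square with lowest corner $w$, and call it a \emph{tile} if its four vertices lie in $V$. The values of $\varphi$ on its vertices range from $\varphi(w)$ to $\varphi(w)+m_i+m_j$, so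
\begin{equation}\label{eq:tile}
Q(w;i,j)\text{ is a tile}\iff 0\le\varphi(w)<m_k .
\end{equation}
Let $\Sigma$ be the union of the tiles. The length $N$ serves two purposes: it exceeds each $\ell_{ij}$, so that the three intervals of the local bound fit inside, and it makes $\Sigma$ a surface. In fact $\Sigma$ is the staircase of unit cubes approximating the plane $P$, and seen along the direction $\mathbf 1$ it is a tiling of the plane by parallelograms, as in Figure~\ref{fig:123}. Let $E=\mathbb R^3/\mathbb R\mathbf 1$, with a fixed orientation, and let $\pi\colon\mathbb R^3\to E$ be the projection.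

\begin{lemma}\label{lem:surface}
\begin{enumerate}
\item[(a)] The map $\pi|_\Sigma\colon\Sigma\to E$ is a homeomorphism.
\item[(b)] Every edge is a side of exactly two tiles, and their images lie on opposite sides of the image of the edge. These two tiles are not translates of each other by an element of $L$.
\item[(c)] The graph with vertex set $V$ formed by the edges is connected.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Call the cube $w+[0,1]^3$ with $w\in\mathbb Z^3$ \emph{low} if $\varphi(w)<0$, and let $U$ be the union of the low cubes, a closed set because the lattice cubes are locally finite. We show that $\partial U$ is a graph over $E$ and then that $\partial U=\Sigma$.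

\emph{$U$ is a lower set}: if $p\in U$ and $q\le p$ coordinatewise, then $q\in U$. Let $p\in w+[0,1]^3$ with $\varphi(w)<0$ and put $w'_i=\min(w_i,\lfloor q_i\rfloor)$. Then $\varphi(w')\le\varphi(w)<0$ because the $m_i$ are positive. If $w'_i=\lfloor q_i\rfloor$, then $q_i\in[w'_i,w'_i+1]$. Otherwise $w_i'=w_i$ and $w_i+1\le q_i\le p_i\le w_i+1$, so $q_i=w'_i+1$. Thus $q$ lies in the low cube $w'+[0,1]^3$.

\emph{$\partial U$ is a graph.} Points $p\in U$ satisfy $\langle m,p\rangle<N$, and points with $\langle m,p\rangle<0$ lie in $U$ because $\varphi(\lfloor p\rfloor)\le\langle m,p\rangle$. Since $U$ is a closed lower set, for each $p$ the set $\{s:p+s\mathbf 1\in U\}$ is a half-line $(-\infty,s(p)]$ with $s(p)$ finite. If all coordinates of $p-q$ are at most $\varepsilon$ in absolute value, then $q+(s(p)-\varepsilon)\mathbf 1\le p+s(p)\mathbf 1$, so $s(q)\ge s(p)-\varepsilon$; by symmetry $s$ is continuous. We have $U=\{s\ge0\}$ and $s(p+\tau\mathbf 1)=s(p)-\tau$. Points with $s>0$ are interior to $U$, points with $s<0$ are exterior, and a point $p$ with $s(p)=0$ lies in $U$ while $p+\tau\mathbf 1\notin U$ for $\tau>0$. Hence $\partial U=\{s=0\}$,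 and $\pi(p)\mapsto p+s(p)\mathbf 1$ is a well-defined continuous inverse of $\pi|_{\partial U}$.

\emph{$\partial U=\Sigma$.} The square $Q(w;i,j)$ is the common face of the cubes at $w-e_k$ and at $w$. Exactly one of them is low if and only if $\varphi(w)-m_k<0\le\varphi(w)$, which by \eqref{eq:tile} means that the square is a tile. A tile lies in $U$ and in the closure of the interior of a cube that is not low; that interior is disjoint from $U$, so the tile lies in $\partial U$. Conversely let $p\in\partial U$. The lattice cubes containing $p$ are those whose lowest corner has $i$th coordinate $\lfloor p_i\rfloor$ if $p_i\notin\mathbb Z$, and $p_i-1$ or $p_i$ if $p_i\in\mathbb Z$. Their union is a neighborhood of $p$, so not all of them are low, and one of them is low because $p\in U$. Passing from a low one to one that is not low by changing one coordinate at a time, we find two such cubes, exactly one of them low, with a common face. This face is a tile containing $p$.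

(b) Let the edge join $w$ to $w+e_i$ and put $y=\varphi(w)$, so that $0\le y<m_j+m_k$. Four lattice squares have this edge as a side, and by \eqref{eq:tile}
\[
\begin{array}{ll}
Q(w;i,j)\text{ is a tile}\iff y<m_k,\qquad & Q(w-e_k;i,k)\text{ is a tile}\iff y\ge m_k,\\
Q(w;i,k)\text{ is a tile}\iff y<m_j, & Q(w-e_j;i,j)\text{ is a tile}\iff y\ge m_j .
\end{array}
\]
So exactly one square in each row is a tile. The squares of the first row extend from the edge in the directions $e_j$ and $-e_k$, those of the second row in the directions $e_k$ and $-e_j$. Since $\pi(-e_k)=\pi(e_j)+\pi(e_i)$, the images of the first row lie on one side of the line through the image of the edge and those of the second row on the other. A square of the first row and a square of the second row either are not parallel or differ by the translation $e_j$ or $e_k$, which is not in $L$ because $\varphi(e_j),\varphi(e_k)>0$.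

(c) Every $w\in V$ lies on an edge, and so on a tile: if $\varphi(w)\ge m_1$ then $w-e_1\in V$, and otherwise $\varphi(w+e_2)<m_1+m_2<N$. The four vertices of a tile lie in one component of the graph. For each component $C$ let $\Sigma_C$ be the union of the tiles with vertices in $C$. Two lattice squares that meet share a vertex, so the sets $\Sigma_C$ are disjoint. By local finiteness any union of tiles is closed, so $\Sigma_C$ and its complement in $\Sigma$ are closed. As $\Sigma$ is connected by (a), there is only one component.
\end{proof}

Two distinct lattice squares meet in a common side, a common vertex or not at all, and a lattice edge does not meet the interior of a lattice square. By (a) the same holds for the images in $E$, which form a locally finite edge-to-edge tiling by parallelograms. We use $\pi$ to speak of the tile to the \emph{left} and to the \emph{right} of an oriented edge and of the \emph{counterclockwise} boundary of a tile, along which the tile is on the left. The plane has no holes, and this has the following discrete form.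

\begin{lemma}\label{lem:exact}
Let $c$ be an integer-valued function on oriented edges that changes sign when the orientation is reversed and has sum $0$ along the counterclockwise boundary of every tile. Then there is $F\colon V\to\mathbb Z$ with $F(u')-F(u)=c(u\to u')$ for every oriented edge $u\to u'$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:surface}(c) we may define $F(u)$ as the sum of $c$ along a walk from a fixed vertex to $u$, once we know that the sum along every closed walk $W$ is $0$. For a tile $Q$ let $n(Q)$ be the winding number of the closed polygon $\pi(W)$ about the interior points of $\pi(Q)$, which are not on the polygon. It is $0$ for all but finitely many tiles. The winding number jumps by one across each passage of a curve: if $\epsilon$ is an oriented edge with $Q_l$ on its left and $Q_r$ on its right, then $n(Q_l)-n(Q_r)$ is the number of times $W$ traverses $\epsilon$ forward minus the number of times it traverses $\epsilon$ backward. Fix an orientation of each edge. The sum of $c$ along $W$ is $\sum_\epsilon\bigl(n(Q_l)-n(Q_r)\bigr)c(\epsilon)$. Grouping the terms by tiles, we obtain the sum over $Q$ of $n(Q)$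 times the sum of $c$ along the counterclockwise boundary of $Q$, which is $0$.
\end{proof}

Translations by $L$ preserve $\varphi$, hence $V$, the edges and the tiles; they act freely on each of these sets and preserve left and right. The map $\Phi$ identifies $V/L$ with $A[0,N)$. The $L$-orbits of edges in direction $e_i$ correspond to the pairs $(a,i)$ with $a\in A[0,N-m_i)$, and the orbits of tiles $Q(w;i,j)$ to the elements of $A[0,m_k)$. Since $\varphi(\mathbf 1)=N\neq0$, the projection $\pi$ maps $P$ isomorphically onto $E$, so $\pi(L)$ is a lattice in $E$ and $\Sigma/L\cong E/\pi(L)$ is a torus, with $|K|N$ vertices, $2|K|N$ edges and $|K|N$ squares.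

\section{The height function and the local bound}\label{sec:height}

\begin{proposition}\label{prop:height}
Let $S\subset A$ be admissible. There is an odd homomorphism $\lambda\colon L\to\mathbb Z$ such that
\[
|K|\,\ell_{ij}-2\,|S\cap A[0,\ell_{ij})|\ \ge\ |K|\,|\lambda(v_{ij})|\qquad\text{for all } i<j .
\]
\end{proposition}

Let $\tilde S=V\cap\Phi^{-1}(S)$, an $L$-invariant set, and let $1_{\tilde S}$ be its indicator function. Modulo $2$, the function $\sigma+1_{\tilde S}$ changes along an edge exactly when neither end lies in $\tilde S$. We want an integer function $F$ with this parity that changes by at most $1$ along edges. The residue in $\{0,1\}$ is such a function, but its increments along edges change sign under a translation $v\in L$ with $\sigma(v)$ odd, so it does not descend to the torus. The point of the proof is to make the increments $L$-invariant; $\lambda$ is then the period of $F$.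

\begin{proof}
The images under $\Phi$ of the two ends of an edge differ by some $g_i$, so no edge has both ends in $\tilde S$. As before, an edge is \emph{touched} if it has one end in $\tilde S$ and \emph{empty} if it has none.

\emph{The signs.} Among the four vertices of a tile, none, one, or two opposite ones lie in $\tilde S$, and accordingly the tile has $4$, $2$ or $0$ empty sides. Let $D$ be the finite multigraph whose nodes are the $L$-orbits of tiles and which has one link for each $L$-orbit of empty edges, joining the orbits of the two tiles on the edge. By Lemma~\ref{lem:surface}(b) these two orbits are distinct. Since $L$ acts freely on tiles and on edges, the links at the node of $Q$ correspond bijectively to the empty sides of $Q$, so all degrees in $D$ are even. Such a multigraph has an orientation in which every node has as many incoming as outgoing links: follow unused links from a node until no unused link is available, which by parity happens only at the starting node, orient this closed trail, delete it, and repeat. These closed trails are the oriented curves of Section~\ref{ss:123}.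

The orientation of $D$ assigns to each empty edge a direction of crossing, from one of its two tiles to the other, invariant under $L$. For an oriented edge $\epsilon$ put $c(\epsilon)=0$ if it is touched, and $c(\epsilon)=+1$ or $-1$ if it is empty and crossed from right to left or from left to right. Then $c$ is $L$-invariant and changes sign with the orientation. Its sum along the counterclockwise boundary of a tile is the number of crossings into the tile minus the number of crossings out of it, which is $0$. Let $F\colon V\to\mathbb Z$ be given by Lemma~\ref{lem:exact}.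

\emph{The period.} Fix $v\in L$. By the invariance of $c$, the function $u\mapsto F(u+v)-F(u)$ takes equal values at the two ends of every edge, so by Lemma~\ref{lem:surface}(c) it is a constant $\lambda(v)\in\mathbb Z$. Writing $F(u+v+v')-F(u)$ as the sum of $F(u+v+v')-F(u+v')$ and $F(u+v')-F(u)$ shows that $\lambda$ is additive.

\emph{Parity.} Along every edge $\sigma$ changes by $\pm1$. Along a touched edge $1_{\tilde S}$ changes by $\pm1$ and $F$ does not change; along an empty edge $F$ changes by $\pm1$ and $1_{\tilde S}$ does not change. So $F-\sigma-1_{\tilde S}$ is constant modulo $2$ on $V$. Comparing its values at $u$ and $u+v$, where $1_{\tilde S}$ agrees, gives $\lambda(v)\equiv\sigma(v)\pmod2$ for $v\in L$.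

\emph{Counting.} Let $\nu\in\mathbb R^3$ represent $\lambda$. The function $u\mapsto F(u)-\langle\nu,u\rangle$ on $V$ is $L$-invariant, so it equals $H(\Phi(u))$ for a function $H\colon A[0,N)\to\mathbb R$. For an oriented edge from $u$ to $u\pm e_i$ this reads
\begin{equation}\label{eq:cH}
c(u\to u\pm e_i)=H(\Phi(u)\pm g_i)-H(\Phi(u))\pm\nu_i .
\end{equation}
Fix $i<j$, put $\ell=\ell_{ij}$ and $B=A[0,\ell)$, and define the analog of the steps of Section~\ref{ss:two}:
\[
f(a)=a+g_i\ \text{ for } a\in A[0,m_j),\qquad f(a)=a-g_j\ \text{ for } a\in A[m_j,\ell).
\]
These two translations map $A[0,m_j)$ onto $A[m_i,\ell)$ and $A[m_j,\ell)$ onto $A[0,m_i)$, so $f$ is a bijection of $B$. For $a\in B$ choose $u\in\Phi^{-1}(a)$ and let $\epsilon_a$ be the oriented segment from $u$ to $u+e_i$ in the first case and to $u-e_j$ in the second. Both ends have $\varphi$-value in $[0,\ell)\subset[0,N)$, so $\epsilon_a$ is an edge. Sum \eqref{eq:cH} over the $\epsilon_a$. The terms $H(f(a))-H(a)$ cancel because $f$ is a bijection, and the two cases occur $|K|m_j$ and $|K|m_i$ times, so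
\[
\sum_{a\in B}c(\epsilon_a)=|K|\,(m_j\nu_i-m_i\nu_j)=|K|\,\lambda(v_{ij}).
\]
Since no edge has both ends in $\tilde S$, the number of $a\in B$ with $\epsilon_a$ touched is $\sum_{a\in B}\bigl(1_S(a)+1_S(f(a))\bigr)=2|S\cap B|$. The other $|K|\ell-2|S\cap B|$ terms of the sum are $\pm1$, and the touched ones are $0$. This gives the inequality.
\end{proof}

\begin{proof}[Proof of \eqref{eq:grouplocal} and of Theorem~\ref{thm:local}]
Choose $a_0\in A$ with $h(a_0)=t$ and replace $S$ by the admissible set $S-a_0$; this reduces to $t=0$. Take $\lambda$ from Proposition~\ref{prop:height}. The left side there is at most $|K|\ell_{ij}$, so $\|\lambda\|\le1$, and Lemma~\ref{lem:character} gives $\frac12(1-\|\lambda\|)\le d_A$. Choose $i<j$ with $|\lambda(v_{ij})|=\|\lambda\|\,\ell_{ij}$. Then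
\[
|S\cap A[0,\ell_{ij})|\le\tfrac12(1-\|\lambda\|)\,|K|\,\ell_{ij}\le d_A\,|K|\,\ell_{ij}.
\]
If $\gcd(m_1,m_2,m_3)=1$, the $m_i$ generate $\mathbb Z$, and the case $A=\mathbb Z$ is Theorem~\ref{thm:local}.
\end{proof}

\begin{example}
Return to $M=\{1,5,6\}$ of Example~\ref{ex:156} and write $\lambda_{ij}=\lambda(v_{ij})$. Oddness makes $\lambda_{12}$ even and $\lambda_{13}$ odd, and \eqref{eq:relation} gives $\lambda_{23}=5\lambda_{13}-6\lambda_{12}$. If $S$ has three points in $[0,7)$, then $|\lambda_{13}|\le7-6$, so $\lambda_{13}=\pm1$ and $\lambda_{23}\equiv\pm5\pmod{12}$. Hence $11-2|S\cap[0,11)|\ge5$: an excess of points in $[0,7)$ is paid for in $[0,11)$.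
\end{example}

\begin{remark}[the hypotheses]
The condition $\gcd(m_1,m_2,m_3)=1$ gives $\mathbb Z^3/L\cong\mathbb Z$, and Theorem~\ref{thm:local} fails without it, because different residue classes may need different pairs. For $M=\{2,10,12\}$ we have $d(M)=d(\{1,5,6\})=\frac27$, and interleaving the two sets of Example~\ref{ex:156} gives the $M$-set $\{0,4,8\}\cup\{1,7,15,21\}$, with $5>\frac{24}7$ points in $[0,12)$, $5>4$ points in $[0,14)$ and $7>\frac{44}7$ points in $[0,22)$. The positivity of the $m_i$ is used in Lemmas~\ref{lem:character} and~\ref{lem:surface}, and the finiteness of $K$ makes $L$ span $P$ and the multigraph $D$ finite. The number three enters through Lemma~\ref{lem:surface}: the tiles form a surface, so each empty edge is a link between two tiles, and even degrees produce the signs. With four generators the edge from $0$ to $e_1$ lies on the three squares spanned by $e_1$ and $e_2$, $e_3$ or $e_4$, all with $\varphi$-values in $[0,N)$, and this construction of the signs is not available.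
\end{remark}

\section{From short intervals to densities}\label{sec:density}

The interval in the local bound depends on $S$ and on $t$, but its length is bounded, so a long interval can be covered greedily with a bounded overshoot.

\begin{lemma}\label{lem:greedy}
In the setting of Theorem~\ref{thm:group}, let $\ell^*=\max_{i<j}\ell_{ij}$. For every admissible $S$, every $t\in\mathbb Z$ and every $n\ge0$,
\[
|S\cap A[t,t+n)|\le d_A\,|K|\,(n+\ell^*-1).
\]
\end{lemma}

\begin{proof}
For $n=0$ the left side is $0$. Let $n\ge1$. Put $t_0=t$ and $t_{r+1}=t_r+\ell$, where $\ell=m_i+m_j$ is given by \eqref{eq:grouplocal} at the point $t_r$. Let $r\ge1$ be the first index with $t_r\ge t+n$. Then $t_{r-1}\le t+n-1$, so $t_r-t\le n-1+\ell^*$. Adding \eqref{eq:grouplocal} over the $r$ steps gives $|S\cap A[t,t+n)|\le|S\cap A[t,t_r)|\le d_A|K|(t_r-t)$.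
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:group}]
By Lemma~\ref{lem:greedy}, $\limsup_n|S\cap A[0,n)|/(|K|n)\le d_A$ for every admissible $S$. Lemma~\ref{lem:rotation}(a),(c), applied to $G=\{g_1,g_2,g_3\}$, an optimal character and $B_n=A[0,n)$, gives an admissible set for which this upper limit is at least $d_A$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} and of Theorem~\ref{thm:strong}(i)]
Let $M=\{a,b,c\}$ with $a<b<c$, $g=\gcd(a,b,c)$ and $d=d(M)$. We claim that every $M$-set $S$ and every interval $J$ of $n$ consecutive integers satisfy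
\begin{equation}\label{eq:uniform}
|S\cap J|\le d\,(n+b+c-g).
\end{equation}
Let $M'=\{a/g,b/g,c/g\}$. Then $d(M')=d$, since $\|xm\|=\|(gx)(m/g)\|$ and $gx$ runs over $\mathbb R$ with $x$. For each residue $\rho\in[0,g)$ the set $S_\rho'=\{z:gz+\rho\in S\}$ is an $M'$-set, and the $z$ with $gz+\rho\in J$ form an interval of $n_\rho\ge0$ consecutive integers, where $\sum_\rho n_\rho=n$. The elements of $M'$ generate $\mathbb Z$, so Lemma~\ref{lem:greedy} applies with $A=\mathbb Z$ and $\ell^*=(b+c)/g$. Summing over the $g$ residues,
\[
|S\cap J|\le\sum_{\rho}d\Bigl(n_\rho+\frac{b+c}g-1\Bigr)=d\,(n+b+c-g).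
\]
This is \eqref{eq:uniform} and the upper bound in (i); dividing by $n$ gives the statement on Banach density. The lower bound $\alpha(n)\ge dn$ is Lemma~\ref{lem:rotation}(a),(b) with $B=[0,n)$. For an $M$-set of nonnegative integers, \eqref{eq:uniform} gives $S(n)\le d\,(n+1+b+c-g)$, so $\bar\delta(S)\le d$ and $\mu(M)\le d(M)$. Together with $\mu(M)\ge d(M)$ this proves Theorem~\ref{thm:main}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(ii)]
For a triple $q$ of odd integers let $\kappa(q)=\max_{i<j}|q_im_j-q_jm_i|/(m_i+m_j)$. We show that $\kappa(q)\ge1-2d$ for all $q$, with equality for some $q$. Both $d$ and $\kappa(q)$ are unchanged when $M$ is divided by $g$, so let $g=1$ and $A=\mathbb Z$. The restriction $\lambda$ of $\langle q,\cdot\rangle$ to $L$ is odd because $q\equiv\mathbf 1\pmod 2$, and $\|\lambda\|=\kappa(q)$. If $\kappa(q)\le1$, Lemma~\ref{lem:character} gives $\kappa(q)\ge1-2d$; if $\kappa(q)>1$, this holds because $d\ge0$.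

Conversely, take $x$ with $\min_i\|xm_i\|=d$, put $\eta_i=\lfloor xm_i\rfloor$ and write $xm_i=\eta_i+\frac12(1-\nu_i)$, so that $|\nu_i|\le1$. Then $\|xm_i\|=\frac12(1-|\nu_i|)$, and therefore $\max_i|\nu_i|=1-2d$. The integers $q_i=1+2\eta_i=2xm_i+\nu_i$ are odd, and
\[
|q_im_j-q_jm_i|=|\nu_im_j-\nu_jm_i|\le(1-2d)(m_i+m_j).
\]
So $\kappa(q)\le 1-2d$ for this $q$, and $\min_q\kappa(q)=1-2d$. The equality $\mu(M)=d(M)$ is Theorem~\ref{thm:main}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(iii)]
We show $1/d\le\chi_f\le\chi_c\le1/d$. With $x$ optimal, the map $z\mapsto(xz\bmod1)/d$ sends $\mathbb Z$ to a circle of length $1/d$, and adjacent vertices go to points at distance $\|xm_i\|/d\ge1$. So $\chi_c\le1/d$.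

Given a map to a circle of length $r$ as in the definition of $\chi_c$ and a ratio $p/p'\ge r$, rescale the circle to $\mathbb R/p\mathbb Z$. Adjacent vertices are now at distance at least $p/r\ge p'$. Give the vertex at position $\xi$ the $p'$ residues modulo $p$ of the integers in the arc $[\xi,\xi+p')$. Adjacent vertices have disjoint arcs, so $\chi_f\le p/p'$. Hence $\chi_f\le\chi_c$.

Finally, in a coloring by $p'$-sets out of $p$ colors, the vertices carrying a given color form an $M$-set. Counting pairs of a vertex in $[0,n)$ and one of its colors gives $np'\le p\,\alpha(n)$. By part (i), $p/p'\ge n/\bigl(d\,(n+b+c-g)\bigr)$, and letting $n\to\infty$ gives $\chi_f\ge1/d$.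
\end{proof}

\begin{thebibliography}{1}

\bibitem{MB}
\emph{Mathematic Bohemica},
\texttt{https://www.dml.cz/\allowbreak manakin/\allowbreak bitstream/\allowbreak handle/\allowbreak 10338.dmlcz/\allowbreak 144179/\allowbreak MathBohem\_140-2015-1\_5.pdf}

\end{thebibliography}
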